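# Largest roots of eigenpolynomials of degenerate exactly solvable operators: a contour integral that depends on $n$ modulo $N$

## 1. The integral $\oint e^{n(x-\zeta)B+n\varepsilon(B)}\,B^{-n}(1+B)^{n/N}\,dB/\beta(B)$

Fix an integer $N\ge 2$, put $k=1/N$, and let $\zeta$ be a real number. Let $\beta(B)=B(1+B)\mathcal R(B)$ be a polynomial, where $\mathcal R$ has no zeros in some convex region $G$ that contains $0$ and $-1$ in its interior, and let $\varepsilon$ be a function analytic near $G$. These notes turn on the integrals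
$$
I_n(x)=\frac1{2\pi i}\oint e^{n(x-\zeta)B+n\varepsilon(B)}\;B^{-n}\,(1+B)^{n/N}\,\frac{dB}{\beta(B)},\qquad n=1,2,3,\dots,
$$
over a small positively oriented circle about $0$, with the principal branch of the power. To find the size of $I_n(x)$ for large $n$ one enlarges the circle to a better contour. What happens at $B=-1$ depends on $n$.

If $N\mid n$, then $n/N$ is a positive integer and $(1+B)^{n/N}/(1+B)$ is a polynomial. The integrand has no singularity at $-1$, and the contour may pass over that point.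

If $N\nmid n$, then $-1$ is a branch point. A contour that passes it leaves behind an integral along a slit $[P,-1]$. The two sides of the slit carry the phases $e^{\pm i\pi n/N}$, so this integral has the factor $2i\sin(\pi n/N)$, which is bounded away from $0$.

So the exponential growth of $I_n(x)$, and with it the location of the zeros of $I_n$, may depend on whether $N$ divides $n$. We shall see that, up to a constant factor, $I_n(x)$ is the eigenpolynomial $p_n(nx)$ of the differential operator $z\,\beta(d/dz)$. This will disprove a conjecture which says that the largest root of $p_n$, divided by a suitable power of $n$, converges.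

## 2. Degenerate exactly solvable operators and the exponent $d_T$

**Definition.** A linear differential operator
$$
T=\sum_{i=1}^{\ell}Q_i(z)\frac{d^i}{dz^i},\qquad Q_i\in\mathbb C[z],\quad Q_\ell\not\equiv0, \tag{2.1}
$$
is *exactly solvable* if $\deg Q_i\le i$ for all $i$ and $\deg Q_{i}=i$ for at least one $i$. It is *non-degenerate* if $\deg Q_\ell=\ell$, and *degenerate* otherwise. For a degenerate $T$, let $j_T$ be the largest $i$ with $\deg Q_i=i$, so $1\le j_T<\ell$, and put
$$
d_T=\max_{i\in[j_T+1,\ell]}\frac{i-j_T}{i-\deg Q_i},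
$$
where indices with $Q_i\equiv0$ are omitted.

For example, $(z^2-1)\frac{d^2}{dz^2}+2z\frac d{dz}$ is non-degenerate. The operator $z\frac{d}{dz}+\frac{d^2}{dz^2}+z^2\frac{d^3}{dz^3}$ is degenerate with $j_T=1$; the index $i=2$ contributes $\frac{2-1}{2-0}=\frac12$, the index $i=3$ contributes $\frac{3-1}{3-2}=2$, and $d_T=2$.

Such a $T$ does not raise degrees, and $Tz^m=\chi(m)z^m+(\text{lower order terms})$ with
$$
\chi(m)=\sum_{i\le j_T}q_{i,i}\,(m)_i,\qquad (m)_i=m(m-1)\cdots(m-i+1),
$$
where $q_{i,i}$ is the coefficient of $z^i$ in $Q_i$. So $T$ is triangular on polynomials of degree at most $n$. If $\chi(n)\ne\chi(m)$ for all $0\le m<n$, which holds for all large $n$ (a quantitative version is proved in Step 3 of Section 14), then there is an *eigenpolynomial* $p_n^T$ of degree $n$, with $Tp_n^T=\chi(n)p_n^T$, unique up to a scalar. Let $r_n^T$ be the largest absolute value of a root of $p_n^T$. It is known (Bergkvist) that $r_n^T\to+\infty$ for every degenerate $T$.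

The problem comes from "Studying Eigenpolynomials Of Degenerate Exactly Solvable Operators. A Primer", http://staff.math.su.se/shapiro/Articles/2-termEigenpolynomials.pdf.

**Conjecture A.** For any degenerate operator $T$ there is a number $K_T>0$ with $\displaystyle\lim_{n\to\infty}\frac{r_n^T}{n^{d_T}}=K_T$.

Conjecture A is false. The exponent, however, is always right.

**Theorem 1.** There exist a real polynomial $\beta(B)=\sum_{i=1}^{\ell}b_iB^i$ with $b_1=1$, $\ell\ge2$, $b_\ell\ne0$, an integer $N\ge2$, and numbers $0<R<x_*$ such that for $T=z\,\beta(d/dz)=\sum_i b_i z\frac{d^i}{dz^i}$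
$$
\limsup_{n\to\infty,\;N\mid n}\frac{r_n^T}{n}\le R<x_*\le\liminf_{n\to\infty,\;N\nmid n}\frac{r_n^T}{n}.
$$

Here $Q_i=b_iz$. So $T$ is exactly solvable because $\deg Q_1=1$, degenerate because $\deg Q_\ell=1<\ell$, and $j_T=1$, $d_T=\max\frac{i-1}{i-1}=1$. Since $Tz^n=nz^n+\cdots$, the eigenvalues $0,1,2,\dots$ are distinct, and the eigenpolynomial of degree $n$ is unique up to a scalar for every $n$. By Theorem 1 the ratio $r_n^T/n^{d_T}$ has no limit, so Conjecture A fails for this $T$.

**Theorem 2.** Let $T$ be any degenerate exactly solvable operator, $j=j_T$, $d=d_T$. Then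
$$
0<\liminf_{n\to\infty}\frac{r_n^T}{n^{d}}\le\limsup_{n\to\infty}\frac{r_n^T}{n^{d}}<\infty .
$$
Let $a_i$ be the leading coefficient of $Q_i$, let $s_i=i-\deg Q_i$, and let $I$ be the set of $i>j$ attaining the maximum in $d_T$. Let $H_\infty(\tau)=\sum_{r\ge1}\mu^\infty_r\tau^r$ be the power series solution with $H_\infty(0)=0$ of
$$
a_j(1+H)^j+\sum_{i\in I}a_i\tau^{s_i}(1+H)^i=a_j. \tag{2.2}
$$
Then for each fixed $r$ the scaled power sums $\mu_r^{(n)}=\frac1n\sum_\nu(z_\nu/n^d)^r$ over the roots $z_\nu$ of $p_n^T$ converge to $\mu_r^\infty$, and $\liminf r_n^T/n^d\ge\sup_r|\mu_r^\infty|^{1/r}>0$.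

Theorem 2 is not needed for the disproof. Together with Theorem 1 it says that only the existence of the limit can fail.

## 3. Two second-order operators for which the ratio converges

**Hermite case.** Let $T=z\frac d{dz}-\frac{d^2}{dz^2}$; here $j_T=1$ and $d_T=\frac{2-1}{2-0}=\frac12$. Put $\mathcal G=e^{zt-t^2/2}$. Then $T\mathcal G=(zt-t^2)\mathcal G=t\,\partial_t\mathcal G$. Comparing coefficients of $t^n$, the monic polynomials $p_n=n![t^n]\mathcal G$ satisfy $Tp_n=np_n$. From $\partial_t\mathcal G=(z-t)\mathcal G$ we get $p_{n+1}=zp_n-np_{n-1}$. Expansion along the last row gives the same recursion for $\det(zI-J_n)$, where $J_n$ is the symmetric $n\times n$ matrix with zero diagonal and entries $\sqrt m$ in positions $(m,m+1)$ and $(m+1,m)$. So the roots of $p_n$ are the eigenvalues of $J_n$. Their absolute values are at most the largest row sum, hence at most $2\sqrt{n-1}$. The Rayleigh quotient of the vector with $1$ in the last $M$ coordinates and $0$ elsewhere is at least $\frac{2(M-1)}M\sqrt{n-M}$.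 Letting $n\to\infty$ and then $M\to\infty$ gives $r_n/\sqrt n\to2$.

**Laguerre case.** Let $T=z\left(\frac d{dz}+\frac{d^2}{dz^2}\right)$, so $\beta(B)=B+B^2$ and $d_T=1$. Put $B(t)=\frac t{1-t}$ and $\mathcal G=e^{zB(t)}$. Then $\beta(B(t))=\frac{t}{(1-t)^2}=tB'(t)$, so $T\mathcal G=z\beta(B(t))\mathcal G=t\,\partial_t\mathcal G$, and again $p_n=n![t^n]\mathcal G$ is monic with $Tp_n=np_n$. From $(1-t)^2\partial_t\mathcal G=z\mathcal G$ we read off
$$
p_{n+1}=(z+2n)p_n-n(n-1)p_{n-1},
$$
for instance $p_1=z$, $p_2=z^2+2z$. Thus $p_n=\det(zI-J_n)$, where the rows of the symmetric matrix $J_n$ are indexed by $m=0,\dots,n-1$, the diagonal entries are $-2m$, and the entry between $m-1$ and $m$ is $\sqrt{m(m-1)}$. Since $\sqrt{m(m-1)}\le m-\frac12$ and $\sqrt{m(m+1)}\le m+\frac12$ for $m\ge1$, the row sums of absolute values are at most $4m\le4(n-1)$. For the vector with alternating entries $\pm1$ in the last $M$ coordinates, the Rayleigh quotient of $-J_n$ is at least $\frac1M\left(2M(n-M)+2(M-1)(n-M)\right)=(n-M)(4-\frac2M)$.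 Hence $r_n/n\to4$.

In the Laguerre case $\frac1\beta=\frac1B-\frac1{1+B}$ has residue $-1$ at $-1$. In the integral of Section 1 this corresponds to the power $(1+B)^{n}$: the exponent is an integer for every $n$, and no residue class of $n$ is special. A residue $-\frac1N$ behaves differently.

## 4. Power sums of the roots and what they miss

The natural first attempt is to compute the power sums of the scaled roots $x_\nu=z_\nu/n^{d}$. The spectral equation gives a recursion for $\mu_r^{(n)}=\frac1n\sum_\nu x_\nu^r$, and $\mu_r^{(n)}\to\mu_r^\infty$ for each $r$; this is part of Theorem 2. Since $|\mu_r^{(n)}|\le(r_n/n^d)^r$, we get $\liminf r_n/n^d\ge\sup_r|\mu_r^\infty|^{1/r}$, and one hopes that this is the limit.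

The argument stops at the upper bound. For a fixed set of $n$ roots the largest modulus is $\limsup_r|\sum_\nu x_\nu^r|^{1/r}$, with $r\to\infty$ while $n$ is fixed. The convergence $\mu_r^{(n)}\to\mu^\infty_r$ is for fixed $r$ with $n\to\infty$, and a bounded number of roots in a bounded region changes $\mu_r^{(n)}$ only by $O(1/n)$. For example, the polynomials $x^{n-1}(x-c_n)$ with $c_n=1$ for even $n$ and $c_n=2$ for odd $n$ have $\mu_r^{(n)}=c_n^r/n\to0$ for every $r$, and the largest root does not converge.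

So a counterexample has to have exceptional roots which the power sums do not see and which depend on $n$ modulo $N$. For an operator $T=z\beta(d/dz)$ as in Theorem 1, equation (2.2), multiplied by $\tau$, reads $\beta(\tau(1+H))=\tau$. For such an operator the power sums converge to the same limits along multiples and along non-multiples of $N$, and the two classes must be separated by other means.

## 5. Eigenpolynomials of $z\beta(d/dz)$ as contour integrals

This section says what $1/\beta$ has to look like, and derives the integral of Section 1.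

Suppose $\beta(0)=0$, $\beta'(0)=1$, and near $0$
$$
\frac1{\beta(B)}=\frac1B-\frac k{1+B}+\zeta-\varepsilon'(B),\qquad \varepsilon(0)=0, \tag{5.1}
$$
with $\varepsilon$ analytic. Put $t(B)=B(1+B)^{-k}e^{\zeta B-\varepsilon(B)}$ near $0$. Then $t'/t=1/\beta$ and $t=B+O(B^2)$. Let $B(t)$ be the inverse function, so that $tB'(t)=\beta(B(t))$. Since $\frac{d^i}{dz^i}e^{zB}=B^ie^{zB}$,
$$
Te^{zB(t)}=z\beta(B(t))e^{zB(t)}=t\,\partial_te^{zB(t)} .
$$
So $p_n:=n![t^n]e^{zB(t)}$ satisfies $Tp_n=np_n$. It has degree $n$ and is monic, because $z^n$ appears with $n!\,[t^n]B(t)^n/n!=1$. Thus $p_n$ is the $n$-th eigenpolynomial. By Cauchy's formula, with $dt/t=dB/\beta$ and $z=nx$,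
$$
p_n(nx)=\frac{n!}{2\pi i}\oint\frac{e^{nS_x(B)}}{\beta(B)}\,dB,\qquad S_x(B)=x'B-\log B+k\log(1+B)+\varepsilon(B),\quad x'=x-\zeta, \tag{5.2}
$$
over a small positively oriented circle about $0$. Here $e^{nS_x}$ means $e^{nx'B}B^{-n}(1+B)^{kn}e^{n\varepsilon}$ with the principal branch of $(1+B)^{kn}$. The real part $\mathrm{Re}\,S_x(B)=\mathrm{Re}(x'B)-\log|B|+k\log|1+B|+\mathrm{Re}\,\varepsilon(B)$ is single-valued, with value $-\infty$ at $B=-1$.

With $\varepsilon\equiv0$, (5.1) would force $\beta=B(1+B)/q$ with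
$$
q(B)=\zeta B^2+(\zeta+1-k)B+1 , \tag{5.3}
$$
because $\zeta B(B+1)+(B+1)-kB=q(B)$. This is not a polynomial. Moreover, for a polynomial $\beta$ of degree at least $2$ the sum of all residues of $1/\beta$ is $0$, and the residues $1$ at $0$ and $-k$ at $-1$ do not cancel, so $\beta$ must have further zeros. The way out is to approximate $1/q$ by polynomials $\mathcal R$ on a region $G_+$ where $q\ne0$; then all further zeros of $\beta=B(1+B)\mathcal R$ lie outside $G_+$, and $\varepsilon$ is tiny there.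

## 6. Where the point $-1$ crosses the steepest loop

This section is a heuristic computation that explains the constants. Set $\varepsilon=0$ and drop the small term $k\log(1+B)$. Then $S(B)=x'B-\log B$ has the saddle point $y=1/x'$ with $S(y)=1+\log x'$, and
$$
\mathrm{Re}[S(yw)-S(y)]=\mathrm{Re}[(w-1)-\log w] .
$$
This is $0$ on the curve $|w|=e^{\mathrm{Re}\,w-1}$, $|w|\le1$, which surrounds $0$, passes through $1$, and meets the negative axis at $-\lambda$, where
$$
\lambda=e^{-1-\lambda}.
$$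
So for $x'>0$ the loop meets the negative axis at $-\lambda/x'$. The point $-1$ is outside the loop for $x'>\lambda$ and inside for $x'<\lambda$. Compare heights: $S(-1)$ has real part $-x'$, and $-x'>1+\log x'$ means $x'e^{x'}<e^{-1}$, that is, $x'<\lambda$. Just below $x=\zeta+\lambda$, then, the branch point lies inside the loop and is higher than the saddle. If $N\nmid n$, the slit integral dominates there. If $N\mid n$, there is no singularity at $-1$, and the loop may move further left until it meets the other zeros of $\beta$.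

Two requirements fix $\zeta$. First, for multiples of $N$ we need the loop $w/x'$ to stay in the region where $\beta$ is under control for every complex $x$ with $|x|\ge R\approx\zeta+\lambda$. With $\zeta=0$ and $x=-\lambda$, the point $w=1$ goes to $-1/\lambda<-3$, far to the left of $-1$; the shift $\zeta$ prevents this (Lemma 1 below). Second, $q$ must be zero-free on the region. For $k=0$ we have $q=(\zeta B+1)(B+1)$ with zeros $-1$ and $-1/\zeta$, so we take $\zeta=1-h$ with $h$ small, and choose $k=h^2$ to push both zeros to real part $-1-\frac h2$. The loops will stay in $\mathrm{Re}\,B\ge-1-\frac h3$, and $R$ and $x_*$ will lie below $\zeta+\lambda$ by $\frac{\lambda h}6$ and $\frac{\lambda h}{12}$. The cost of $k\log|1+B|$ near $-1$ is of order $h^2\log(1/h)$, less than a gain of order $h$.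

## 7. Constants and the construction of $\beta$ by Runge's theorem

**Step 1: constants.** The function $se^{1+s}$ is increasing for $s>0$, is below $1$ at $0.27$ (value about $0.961$) and above $1$ at $0.28$ (about $1.007$). So $\lambda=e^{-1-\lambda}$ has a unique solution, and $0.27<\lambda<0.28$. Put
$$
h=10^{-3},\quad k=h^2=\frac1N,\ N=10^6,\quad \zeta=1-h,\quad \gamma=\frac h{48},\quad \alpha=1-\gamma,
$$
$$
R=\zeta+\lambda\left(1-\tfrac h6\right),\qquad x_*=\zeta+\lambda\left(1-\tfrac h{12}\right).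
$$
Note that $R-\zeta\ge0.2699$ and $R\ge1.2689$.

**Step 2: a region without zeros of $q$.** Let $q$ be as in (5.3). Then $q(0)=1$, $q(-1)=k$ and
$$
\frac{q(B)}{B(B+1)}=\zeta+\frac1B-\frac k{B+1}.
$$
With $s=1+B$ we have $q=\zeta s^2+(1-\zeta-k)s+k=(1-h)s^2+h(1-h)s+h^2$. The discriminant $h^2(1-h)^2-4h^2(1-h)=h^2(1-h)(1-h-4)$ is negative, so both zeros have $\mathrm{Re}\,s=-\frac h2$, that is, $\mathrm{Re}\,B=-1-\frac h2$. Let
$$
G=\{\mathrm{Re}\,B\ge-1-\tfrac h3,\ |B|\le5\},\qquad G_+=\{\mathrm{Re}\,B\ge-1-\tfrac{5h}{12},\ |B|\le6\}.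
$$
Both sets are convex, compact and symmetric under conjugation, $G\subset\operatorname{int}G_+$, the points $0,-1$ lie in the interior of $G$, and $q\ne0$ on $G_+$.

**Step 3: the polynomial $\mathcal R$.** We want a polynomial close to $1/q$ with exact values at $0$ and $-1$. The complement of $G_+$ is connected and $1/q$ is analytic near $G_+$, so by Runge's theorem there are polynomials $R_m\to1/q$ uniformly on $G_+$. Since $1/q$ has real coefficients and $G_+$ is symmetric, the polynomials $\frac12\left(R_m(B)+\overline{R_m(\bar B)}\right)$ have real coefficients and also converge to $1/q$. Their values at $0$ and $-1$ converge to $1$ and $1/k$, so adding real linear polynomials that tend to $0$ makes these values exact. We obtain real polynomials $\mathcal R\to1/q$ uniformly on $G_+$ with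
$$
\mathcal R(0)=1,\qquad \mathcal R(-1)=\frac1k ,
$$
and since $|1/q|$ is bounded below on $G_+$, far enough in the sequence $\mathcal R\ne0$ on $G_+$. Put
$$
\beta(B)=B(1+B)\mathcal R(B).
$$
Then $\beta(0)=0$, $\beta'(0)=1$, $\deg\beta\ge2$.

**Step 4: the error is as small as we like.** We have
$$
\frac1\beta=\frac q{B(B+1)}+\eta=\frac1B-\frac k{1+B}+\zeta+\eta(B),\qquad \eta=\frac{1/\mathcal R-q}{B(B+1)} .
$$
The numerator of $\eta$ vanishes at $0$ and at $-1$, because $1/\mathcal R(0)=1=q(0)$ and $1/\mathcal R(-1)=k=q(-1)$. So $\eta$ is analytic near $G_+$. On $\partial G_+$ the function $|B(B+1)|$ is bounded below and $1/\mathcal R-q\to0$ uniformly. By the maximum principle $\sup_{G_+}|\eta|\to0$ along the sequence. Let $\varepsilon(B)=-\int_0^B\eta$, which is analytic in a convex neighborhood of $G_+$ and real on $G_+\cap\mathbb R$; then (5.1) holds. On $G$ we have $|\varepsilon|\le5\sup_G|\eta|$, $\varepsilon'=-\eta$, $\varepsilon''=-\eta'$, and $\eta'$ is controlled by Cauchy's estimate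 since $\operatorname{dist}(G,\partial G_+)>0$. So we can fix $\mathcal R$ with
$$
\delta:=\sup_G\left(|\varepsilon|+|\varepsilon'|+|\varepsilon''|\right)\le h^3 . \tag{7.1}
$$
From now on $\beta$ is fixed. Its only zeros in $G$ are the simple zeros $0$ and $-1$, and Section 5 applies. If $N\mid n$, the integrand in (5.2) is analytic near $G\setminus\{0\}$, since the positive integer power $(1+B)^{kn}$ cancels the simple pole of $1/\beta$ at $-1$.

## 8. The curve $\Lambda$ and a half-plane estimate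

We bend the level curve of Section 6 slightly, so that the height drops strictly away from $w=1$. Let
$$
\Lambda=\{w:\ 0<|w|\le1,\ |w|=e^{\alpha(\mathrm{Re}\,w-1)}\}.
$$

**Step 1: shape of $\Lambda$.** For $w=re^{i\varphi}$ the equation is $\log r-\alpha r\cos\varphi+\alpha=0$. For $r\in(0,1]$ the left side has $r$-derivative $\frac1r-\alpha\cos\varphi>0$ and increases from $-\infty$ to $\alpha(1-\cos\varphi)\ge0$. So there is exactly one solution $r=a(\varphi)\in(0,1]$ for each $\varphi$, and $\Lambda=\{a(\varphi)e^{i\varphi}\}$ is a closed curve, star-shaped about $0$. The derivative is positive also for $r$ slightly larger than $1$, so $a$ is smooth by the implicit function theorem. We have $a(0)=1$, and differentiating, $(\frac1a-\alpha\cos\varphi)a'+\alpha a\sin\varphi=0$, so $a'(0)=0$. Orient $\Lambda$ counterclockwise and write $X=\mathrm{Re}\,w$.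

**Step 2: four facts on $\Lambda$.** First,
$$
\mathrm{Re}[(w-1)-\log w]=(X-1)-\alpha(X-1)=-\gamma(1-X). \tag{8.1}
$$
Second, since $|w|\le1$,
$$
|w-1|^2=|w|^2-2X+1\le2(1-X). \tag{8.2}
$$
Third,
$$
1-X\ge\varphi^2/\pi^2\qquad(|\varphi|\le\pi). \tag{8.3}
$$
Indeed $X\le\max(\cos\varphi,0)$. For $|\varphi|\le\frac\pi2$ we have $1-X\ge1-\cos\varphi=2\sin^2\frac\varphi2\ge\frac{2\varphi^2}{\pi^2}$. For larger $|\varphi|$, $1-X\ge1\ge\varphi^2/\pi^2$.

Fourth, let $\lambda_\alpha\in(0,1)$ solve $\lambda_\alpha=e^{-\alpha(1+\lambda_\alpha)}$; it exists and is unique because $se^{\alpha(1+s)}$ increases from $0$ to $e^{2\alpha}>1$ on $[0,1]$. Then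
$$
-\lambda_\alpha\le X\le1,\qquad \Lambda\cap(-\infty,0)=\{-\lambda_\alpha\}. \tag{8.4}
$$
If $X<0$, put $s=-X$; from $s\le|w|=e^{-\alpha(1+s)}$ we get $se^{\alpha(1+s)}\le1$, hence $s\le\lambda_\alpha$. For $\varphi=\pi$ the equation of $\Lambda$ is $r=e^{-\alpha(1+r)}$.

**Step 3: $\lambda_\alpha$ is close to $\lambda$.** At $s=\lambda$ the function $se^{\alpha(1+s)}$ equals $e^{-(1+\lambda)+\alpha(1+\lambda)}=e^{-\gamma(1+\lambda)}<1$, so $\lambda_\alpha>\lambda$. Also $\log(\lambda_\alpha/\lambda)=-\alpha(1+\lambda_\alpha)+(1+\lambda)=-(\lambda_\alpha-\lambda)+\gamma(1+\lambda_\alpha)\le2\gamma$. Hence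
$$
\lambda<\lambda_\alpha\le\lambda e^{h/24}. \tag{8.5}
$$

**Lemma 1.** If $|x|\ge R$ and $w\in\Lambda$, then $\mathrm{Re}(w/x')\ge-(1+\frac h4)$. If $|x|\ge R$ and $|u-1|\le\frac1{10}$, then $\mathrm{Re}(u/x')\ge-1$.

**Proof.** Note that $|x'|\ge R-\zeta>0$. For any $v$,
$$
\mathrm{Re}(v/x')\ge-1\iff|x'|^2+\mathrm{Re}(x'\bar v)\ge0\iff|x'+\tfrac v2|\ge\tfrac{|v|}2 .
$$
Since $|x'+\frac v2|=|x-(\zeta-\frac v2)|\ge R-|\zeta-\frac v2|$, it suffices that $|2\zeta-v|+|v|\le2R$.

For the second claim take $v=u$: $|2\zeta-u|+|u|\le|2\zeta-1|+0.1+1.1<2.2<2.53<2R$.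

For the first claim take $v=w/(1+\frac h4)$ and put $Z=\zeta(1+\frac h4)$, $R'=R(1+\frac h4)$. We need $|2Z-w|\le2R'-|w|$. The right side is positive since $|w|\le1<2R'$, so we may square: $4Z^2-4ZX+|w|^2\le4R'^2-4R'|w|+|w|^2$. With $|w|=e^{\alpha(X-1)}$ this is
$$
g(X):=R'^2-R'e^{\alpha(X-1)}-Z^2+ZX\ge0 .
$$
The function $g$ is concave, and $X\in[-\lambda_\alpha,1]$ by (8.4), so it suffices to check the endpoints. We have $g(1)=(R'-Z)(R'+Z-1)>0$. At $X=-\lambda_\alpha$ the exponential equals $\lambda_\alpha$, so $g(-\lambda_\alpha)=(R'+Z)(R'-Z-\lambda_\alpha)$. This is nonnegative, because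
$$
R'-Z=\lambda(1+\tfrac h4)(1-\tfrac h6)=\lambda\left(1+\tfrac h{12}-\tfrac{h^2}{24}\right)\ge\lambda e^{h/24}\ge\lambda_\alpha ,
$$
where we used $e^{s}\le1+s+s^2$ for $0\le s\le1$ with $s=\frac h{24}$, and (8.5). $\square$

## 9. The saddle point and the loop $L_x$

Let $|x|\ge R$ throughout this section.

**Step 1: the saddle.** We solve $S_x'(y)=0$ near $y=1/x'$. Since $|x'|\ge0.2699$, we have $1/|x'|\le3.72$ and $|u/x'|\le4.1$ for $|u-1|\le\frac1{10}$, hence $u/x'\in G$ by Lemma 1. Also $|x'+u|\ge R-|u-\zeta|\ge R-0.1-h\ge1$. With $y=u/x'$, the equation $yS_x'(y)=x'y-1+\frac{ky}{1+y}+y\varepsilon'(y)=0$ becomes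
$$
u=\Psi(u):=1-\frac{ku}{x'+u}-\frac u{x'}\,\varepsilon'\!\left(\frac u{x'}\right).
$$
On the disc $|u-1|\le\frac1{10}$ we have $|\Psi(u)-1|\le1.1k+4.1\delta\le2k$. For the derivative, $\frac{|x'|}{|x'+u|^2}\le\frac1{|x'+u|}+\frac{|u|}{|x'+u|^2}\le2.1$, so
$$
|\Psi'(u)|\le2.1k+(3.72+4.1\cdot3.72)\delta\le2.1k+22\delta<1 .
$$
Thus $\Psi$ is a contraction of the disc. It has a unique fixed point $u_1=u_1(x)$ there, and $|u_1-1|\le2k$. The iterates starting from $u=1$ are analytic in $x$ for $|x|>R$ and converge uniformly, so $u_1$ is analytic for $|x|>R$. Put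
$$
y=y(x)=\frac{u_1}{x'},\qquad \kappa=\frac y{1+y}=\frac{u_1}{x'+u_1}.
$$
Then $y\in G$, $y\ne0$, $|y|\le4$, $1+y=(x'+u_1)/x'\ne0$, and $|\kappa|\le1.1$.

**Step 2: the loop lies in $G$.** Let $L_x=\{yw:w\in\Lambda\}$. By Lemma 1 and $|w|\le1$,
$$
\mathrm{Re}(yw)\ge\mathrm{Re}(w/x')-\frac{|u_1-1|}{|x'|}\ge-1-\tfrac h4-8h^2\ge-1-\tfrac h3,
$$
and $|yw|\le4$. So $L_x\subset G\setminus\{0\}$.

**Step 3: the height along the loop.** Put $\mathfrak q=\kappa(w-1)$, so that $1+\mathfrak q=\frac{1+yw}{1+y}$ and $|\mathfrak q|\le1.1|w-1|$. Since $x'y=1-k\kappa-y\varepsilon'(y)$, we have $x'y(w-1)=(w-1)-k\mathfrak q-\varepsilon'(y)y(w-1)$. Hence, as an identity of real parts,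
$$
S_x(yw)-S_x(y)=(w-1)-\log w+k[\log(1+\mathfrak q)-\mathfrak q]+\rho(w), \tag{9.1}
$$
$$
\rho(w)=\varepsilon(yw)-\varepsilon(y)-\varepsilon'(y)y(w-1).
$$
From $\log s\le\frac12(s^2-1)$ for $s>0$ with $s=|1+\mathfrak q|$ we get $\log|1+\mathfrak q|-\mathrm{Re}\,\mathfrak q\le\frac12|\mathfrak q|^2$. By Taylor's formula on the segment from $y$ to $yw$, which lies in the convex set $G$, $|\rho|\le\frac12\delta|y|^2|w-1|^2$. With (8.1) and (8.2),
$$
\mathrm{Re}[S_x(yw)-S_x(y)]\le-\gamma(1-X)+\tfrac k2|\mathfrak q|^2+|\rho|\le-(\gamma-1.21k-20\delta)(1-X)\le-\tfrac\gamma2(1-X). \tag{9.2}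
$$
The last step holds because $\gamma>2\cdot10^{-5}$ and $1.21k+20\delta<1.3\cdot10^{-6}$.

## 10. Multiples of $N$: no zeros of $p_n(nx)$ in $|x|\ge R$

Let $N\mid n$ and $|x|\ge R$.

**Step 1: move the contour to the saddle.** In (5.2) deform the circle to $L_x$. This is allowed: the integrand is analytic near $G\setminus\{0\}$, $L_x$ is star-shaped about $0$ with winding number $1$, and since $G$ is convex and contains $0$, the radial homotopy from $L_x$ to a small loop stays in $G\setminus\{0\}$. Since $\beta(yw)=yw(1+y)(1+\mathfrak q)\mathcal R(yw)$, and since $kn$ is an integer so that no branches occur in (9.1) after multiplying by $n$ and exponentiating,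
$$
p_n(nx)=\frac{n!\,e^{nS_x(y)}}{2\pi i(1+y)}J_n(x),\qquad J_n(x)=\int_\Lambda e^{n(w-1)}w^{-n}(1+\mathfrak q)^{kn-1}e^{-kn\mathfrak q}e^{n\rho(w)}\frac{dw}{w\,\mathcal R(yw)}. \tag{10.1}
$$

**Step 2: a majorant independent of $x$.** From $|1+\mathfrak q|^2=1+2\mathrm{Re}\,\mathfrak q+|\mathfrak q|^2\le e^{2\mathrm{Re}\,\mathfrak q+|\mathfrak q|^2}$ and $kn\ge1$,
$$
|1+\mathfrak q|^{kn-1}e^{-kn\mathrm{Re}\,\mathfrak q}\le e^{kn|\mathfrak q|^2/2}\,e^{-(\mathrm{Re}\,\mathfrak q+|\mathfrak q|^2/2)}\le e^{1/2}e^{kn|\mathfrak q|^2/2},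
$$
because $\mathrm{Re}\,\mathfrak q+\frac12|\mathfrak q|^2=\frac12(|1+\mathfrak q|^2-1)\ge-\frac12$. On $\Lambda$, $|w|$ is bounded below and $|dw/d\varphi|$ is bounded; on $G$, $|\mathcal R|$ is bounded below. By (8.1), the last two inequalities of (9.2), and (8.3), the integrand of (10.1), written with respect to $d\varphi$, is at most $Ce^{-n\gamma\varphi^2/(2\pi^2)}$, with $C$ independent of $x$ and $n$.

**Step 3: the limit of $\sqrt n\,J_n$.** Suppose that $p_n(nx_n)=0$ with $|x_n|\ge R$ for infinitely many multiples $n$ of $N$. The $x_n$ may be unbounded, but $y(x_n)$ and $\kappa(x_n)$ are bounded. Pass to a subsequence with $y=y(x_n)\to y_\infty\in G$ and $\kappa\to\kappa_\infty$, so $|y_\infty|\le4$ and $|\kappa_\infty|\le1.1$. Substitute $\varphi=\tau/\sqrt n$ with $\tau$ fixed. Since $a(0)=1$ and $a'(0)=0$, we have $w-1=\frac{i\tau}{\sqrt n}+O(\frac1n)$, and $\mathfrak q\to0$, so $(1+\mathfrak q)^{kn}=e^{kn\log(1+\mathfrak q)}$ with the principal logarithm. The three parts of the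 exponent behave as follows, with errors $O(n^{-1/2})$ apart from the convergence of $y$ and $\kappa$:

- $n[(w-1)-\log w]=\frac n2(w-1)^2+O(n|w-1|^3)\to-\frac12\tau^2$;
- $kn[\log(1+\mathfrak q)-\mathfrak q]=-\frac{kn}2\kappa^2(w-1)^2+O(kn|\mathfrak q|^3)\to\frac k2\kappa_\infty^2\tau^2$;
- $n\rho=\frac n2\varepsilon''(y)y^2(w-1)^2+O(n|y|^3|w-1|^3\sup_G|\varepsilon'''|)\to-\frac12y_\infty^2\varepsilon''(y_\infty)\tau^2$, by Taylor's formula on $[y,yw]\subset G$.

Moreover $(1+\mathfrak q)^{-1}\to1$, $w\to1$, $\mathcal R(yw)\to\mathcal R(y_\infty)$, and $\sqrt n\,dw\to i\,d\tau$ since $w'(0)=i$. Put $p=1-k\kappa_\infty^2+y_\infty^2\varepsilon''(y_\infty)$; then $\mathrm{Re}\,p\ge1-1.21k-16\delta>0$. By Step 2 the majorant is $Ce^{-\gamma\tau^2/(2\pi^2)}$, so dominated convergence gives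
$$
\sqrt n\,J_n(x_n)\to\frac i{\mathcal R(y_\infty)}\int_{\mathbb R}e^{-p\tau^2/2}\,d\tau=\frac i{\mathcal R(y_\infty)}\sqrt{\frac{2\pi}p}\ne0 .
$$
But the prefactor in (10.1) never vanishes, so $p_n(nx_n)=0$ means $J_n(x_n)=0$, a contradiction. Hence for all large $n$ with $N\mid n$ all zeros of $p_n$ satisfy $|z|<Rn$, and
$$
\limsup_{n\to\infty,\,N\mid n}\frac{r_n^T}n\le R. \tag{10.2}
$$

## 11. All $n$ at once for $|x|\ge10$

For non-multiples of $N$ we first look far out, where the loop does not come near $-1$. Let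
$$
v_n(x)=\frac1n\log\left|\frac{p_n(nx)}{n^n}\right|,\qquad \Phi(x)=\mathrm{Re}\,S_x(y(x))-1 .
$$
Explicitly $\Phi=\mathrm{Re}(x'y)-\log|y|+k\log|1+y|+\mathrm{Re}\,\varepsilon(y)-1$. Since $y$ is analytic in $|x|>R$ with values in $G$, $y\ne0$ and $1+y\ne0$, the function $\Phi$ is harmonic in $R<|x|<\infty$.

**Step 1: branches.** Let $|x|\ge10$. Then $|x'|\ge9$, $|y|\le\frac{1.1}9$, so $L_x\subset\{|B|<\frac12\}\subset G$. Since $|w-1|\le2$, we have $|\mathfrak q|\le\frac{2.2}{7.9}<0.3$. For $|B|<\frac12$ the argument of $1+B$ lies in $(-\frac\pi4,\frac\pi4)$, so with principal branches $(1+yw)^{kn}=(1+y)^{kn}(1+\mathfrak q)^{kn}$ for every $n$. The integrand of (5.2) is analytic in $0<|B|<\frac12$. Therefore (10.1) holds for every $n$, with principal branches.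

**Step 2: the limit.** Fix such an $x$. Now $|1+\mathfrak q|^{kn}e^{-kn\mathrm{Re}\,\mathfrak q}\le e^{kn|\mathfrak q|^2/2}$ and $|1+\mathfrak q|^{-1}\le\frac1{0.7}$, so the integrand has a majorant of the same form as in Section 10. Step 3 there, with $y$ and $\kappa$ fixed, gives $\sqrt n\,J_n(x)\to c(x)\ne0$ as $n\to\infty$ through all integers. Since $(n!/n^n)^{1/n}\to e^{-1}$,
$$
v_n(x)\to\Phi(x)\qquad(|x|\ge10,\ n\to\infty\text{ through all integers}). \tag{11.1}
$$

## 12. Non-multiples of $N$: the slit integral at $x=x_*$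

The purpose of this section is to show that $p_n(nx_*)$ is exponentially larger than $\Phi(x_*)$ predicts. Let $x=x_*>R$ and $\xi=x_*-\zeta=\lambda(1-\frac h{12})$.

**Step 1: $-1$ is inside the loop.** The map $\Psi$ has real coefficients here, so $\overline{u_1}$ is also a fixed point in the disc, and by uniqueness $u_1$ is real. So $y=u_1/\xi>0$. The loop $L=L_{x_*}=y\Lambda\subset G$ meets the negative axis only at $P=-y\lambda_\alpha$, and by (8.5)
$$
P\le-\frac{(1-2k)\lambda}{\lambda(1-\frac h{12})}\le-(1-2k)\left(1+\tfrac h{12}\right)<-1-k .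
$$
So $L$ avoids $-1$. Since $L$ is star-shaped about $0$, the segment $(P,0]$ lies inside $L$, and the inside of $L$ lies in the convex set $G$. Also $[P,-1]\subset G$.

**Step 2: the slit.** Let $N\nmid n$, and let $f=e^{nS_{x_*}}/\beta$ with the principal branch of $(1+B)^{kn}$, cut along $(-\infty,-1]$. Near $-1$, $f=O(|1+B|^{kn-1})$ with $kn>0$; small circles about $-1$ contribute $O(\text{radius}^{kn})\to0$, and the boundary values $f_\pm$ on the upper and lower side of $(P,-1)$ are integrable. The positively oriented boundary of the inside of $L$, slit along $[P,-1]$, consists of three pieces: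

- $L$ counterclockwise, from the lower side of $P$ to the upper side of $P$;
- the upper side of the slit, from $P$ to $-1$;
- the lower side of the slit, from $-1$ back to $P$.

On the two sides $(1+B)^{kn}=|1+B|^{kn}e^{\pm i\pi kn}$, and $B^{-n}=(-1)^n|B|^{-n}$. By Cauchy's theorem
$$
\oint_{\text{small}}f\,dB=\int_Lf\,dB+\int_P^{-1}(f_+-f_-)\,dB=\int_Lf\,dB+2i(-1)^n\sin(\pi kn)\int_P^{-1}\frac{e^{nS_{\mathbb R}(B)}}{\beta(B)}\,dB, \tag{12.1}
$$
where $S_{\mathbb R}(B)=\xi B-\log|B|+k\log|1+B|+\varepsilon(B)$ is real.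

**Step 3: sizes of the two terms.** On $(P,-1)$ we have $\beta=B(1+B)\mathcal R(B)>0$: the first two factors are negative, and $\mathcal R$ is real and zero-free on the interval $G\cap\mathbb R$ with $\mathcal R(0)=1$, hence positive. By (9.2), and since $L$ avoids the zeros of $\beta$ in $G$, $\left|\int_Lf\right|\le Ce^{nS_{x_*}(y)}$ with $C$ independent of $n$. Since $N\nmid n$, $|\sin(\pi kn)|=|\sin(\pi n/N)|\ge\sin(\pi/N)>0$. The point $B_1=-1-k$ lies in $(P,-1)$, and $S_{\mathbb R}$ is continuous there. The integrand of the slit integral is positive, so for every $\sigma>0$ the slit integral is at least $c_\sigma e^{n(S_{\mathbb R}(B_1)-\sigma)}$ with some $c_\sigma>0$. If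
$$
S_{\mathbb R}(B_1)>S_{x_*}(y), \tag{12.2}
$$
then for small $\sigma$ the slit term in (12.1) dominates. Using (5.2), $(n!/n^n)^{1/n}\to e^{-1}$, and $\sigma\to0$, we get
$$
\liminf_{n\to\infty,\,N\nmid n}v_n(x_*)\ge S_{\mathbb R}(B_1)-1 .
$$

**Step 4: proof of (12.2).** On $(0,5]$,
$$
S_{\mathbb R}''=\frac1{B^2}-\frac k{(1+B)^2}+\varepsilon''\ge\frac{1-k}{B^2}-\delta>0,
$$
so the critical point $y\in(0,4]$ minimizes $S_{\mathbb R}$ there. Since $\xi\ge0.2699$, we have $1/\xi<5$ and $\log(1+1/\xi)<1.6$. Therefore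
$$
S_{x_*}(y)\le S_{\mathbb R}(1/\xi)\le1+\log\xi+1.6k+\delta .
$$
On the other side, $S_{\mathbb R}(B_1)=-\xi(1+k)-\log(1+k)+k\log k+\varepsilon(B_1)\ge-\xi-k(1+\xi)-k\log\frac1k-\delta$. Since $-\lambda-1-\log\lambda=0$, we have $-\xi-1-\log\xi=\frac{\lambda h}{12}-\log(1-\frac h{12})$, and so
$$
S_{\mathbb R}(B_1)-S_{x_*}(y)\ge\tfrac{\lambda h}{12}-\log\left(1-\tfrac h{12}\right)-\left[k(1+\xi)+k\log\tfrac1k+1.6k+2\delta\right].
$$
The first two terms add up to at least $2.2\cdot10^{-5}+8.3\cdot10^{-5}\ge10^{-4}$. In the bracket $k\log\frac1k<1.39\cdot10^{-5}$ and the remaining terms are below $3\cdot10^{-6}$, so the bracket is at most $2\cdot10^{-5}$. This proves (12.2), and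
$$
\liminf_{n\to\infty,\,N\nmid n}v_n(x_*)\ge S_{\mathbb R}(B_1)-1>S_{x_*}(y)-1=\Phi(x_*). \tag{12.3}
$$

## 13. Harmonic continuation from $|x|\ge10$ to $x_*$, and the end of the proof of Theorem 1

We show that excessive growth at $x_*$ forces zeros in $|x|\ge x_*-o(1)$. If there were none, $v_n$ would be harmonic outside a smaller disc, and its behavior at $x_*$ would be dictated by its behavior far out.

Suppose $\liminf_{N\nmid n}r_n^T/n<x_*$. Then there are $R_1\in[R,x_*)$ and infinitely many $n$ with $N\nmid n$ for which all zeros $x_\nu$ of $p_n(nx)$ satisfy $|x_\nu|\le R_1$. For these $n$, since $p_n$ is monic, $p_n(nx)/n^n=\prod_\nu(x-x_\nu)$ and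
$$
v_n(x)-\log|x|=\frac1n\sum_\nu\log\left|1-\frac{x_\nu}x\right| .
$$
This is harmonic in $|x|>R_1$. On $|x|\ge R_2>R_1$ each term has absolute value at most $-\log(1-R_1/R_2)$, so these functions are uniformly bounded there. By Montel's theorem for harmonic functions a subsequence of $v_n$ converges, locally uniformly in $|x|>R_1$, to a harmonic function. By (11.1) this function equals $\Phi$ on $|x|>10$. Since $R_1\ge R$, both are harmonic on the connected set $R_1<|x|<\infty$, so they agree there. In particular $v_n(x_*)\to\Phi(x_*)$ along the subsequence, which contradicts (12.3). Hence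
$$
\liminf_{n\to\infty,\,N\nmid n}\frac{r_n^T}n\ge x_*>R .
$$
Together with (10.2) this proves Theorem 1, and Conjecture A is false. $\blacksquare$

## 14. The order of growth $n^{d_T}$: proof of Theorem 2

The recursion for power sums from Section 4 comes from a Riccati-type equation. For the upper bound one needs estimates for all $r\le n$ simultaneously, and a contraction in a truncated power series algebra provides them. Write $j=j_T$, $d=d_T$, $Q_i=\sum_kq_{i,k}z^k$, so $a_j=q_{j,j}$, and $s=i-k\ge0$ for each pair $(i,k)$ with $q_{i,k}\ne0$. (In this section $k$ is an index.) Note that $d>0$.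

**Step 1: which terms survive the scaling.** We claim that $i-j-ds\le0$ whenever $q_{i,k}\ne0$. For $i\le j$ this is clear, with equality iff $i=k=j$. For $i>j$ we have $\deg Q_i<i$, so $s\ge i-\deg Q_i\ge1$ and $i-j\le d(i-\deg Q_i)\le ds$, with equality iff $i\in I$ and $k=\deg Q_i$.

**Step 2: the Riccati form.** Let $p_n$ be monic, $P(x)=n^{-dn}p_n(n^dx)$ with roots $x_\nu=z_\nu/n^d$. Put $\theta=x\frac d{dx}$, $\tau=1/x$, so $\theta\tau^r=-r\tau^r$, and $(\theta)_i=\theta(\theta-1)\cdots(\theta-i+1)=x^i\frac{d^i}{dx^i}$. For $z=n^dx$ we have $z^k\partial_z^i=n^{-ds}\tau^s(\theta)_i$. Multiplying $Tp_n=\chi(n)p_n$ by $n^{-j}$ gives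
$$
\sum_{i,k}c_{i,k}\tau^s\,n^{-i}(\theta)_iP=n^{-j}\chi(n)P,\qquad c_{i,k}=q_{i,k}n^{i-j-ds},\quad|c_{i,k}|\le|q_{i,k}| . \tag{14.1}
$$
Define $H$ by $\theta P/P=n(1+H)$. Since $\theta P/P=\sum_\nu\frac1{1-x_\nu\tau}$, we have $H=\sum_{r\ge1}\mu_r^{(n)}\tau^r$. From
$$
\tfrac1n(\theta-m)(PU)=P\left(1+H-\tfrac mn+\tfrac\theta n\right)U
$$
for every series $U$ in $\tau$, we get by induction
$$
n^{-i}(\theta)_iP=P\,E_i(H),\qquad E_i(H)=\prod_{m=0}^{i-1}\left(1+H-\tfrac mn+\tfrac\theta n\right)1 .
$$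
The factors commute, since they differ by constants. So (14.1) reads $\sum_{i,k}c_{i,k}\tau^sE_i(H)=n^{-j}\chi(n)$. We use it modulo $\tau^{n+1}$, in $A_n=\mathbb C[\tau]/(\tau^{n+1})$.

**Step 3: the linear part at $s=0$.** Here we isolate the terms that determine $\mu_r^{(n)}$ and bound them below. Expand $E_i(H)=E_i(0)+\ell_i(H)+N_i(H)$, where $\ell_i$ is linear and $N_i$ collects the terms with at least two factors $H$. Since $\theta1=0$, $E_i(0)=n^{-i}(n)_i$. To find $\ell_i(\tau^r)$, take formally $P=x^n(1+f)$ with $f=-\epsilon\frac nr\tau^r$ and $\epsilon^2=0$. Then $\theta P/P=n+\theta f=n+\epsilon n\tau^r$, so $H=\epsilon\tau^r$, and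
$$
\frac{n^{-i}(\theta)_iP}P=n^{-i}\left[(n)_i-\epsilon\tfrac nr(n-r)_i\tau^r\right]\left(1+\epsilon\tfrac nr\tau^r\right)=n^{-i}(n)_i+\epsilon\,\tfrac nr\,n^{-i}\left((n)_i-(n-r)_i\right)\tau^r .
$$
So $\ell_i(\tau^r)=\frac nr\,n^{-i}\left((n)_i-(n-r)_i\right)\tau^r$. The terms with $s=0$ have $i=k\le j$ and $c_{i,i}=q_{i,i}n^{i-j}$. Their total linear part is the diagonal map
$$
\mathcal D:\tau^r\mapsto D_r\tau^r,\qquad D_r=\frac nr\,n^{-j}\left(\chi(n)-\chi(n-r)\right).
$$
Write $\chi(m)=a_jm^j+(\text{lower powers of }m)$. For $1\le r\le n$ we have $n^j-(n-r)^j=r\sum_{b=0}^{j-1}n^b(n-r)^{j-1-b}\ge rn^{j-1}$, and likewise $n^i-(n-r)^i\le i\,r\,n^{i-1}$ for $1\le i<j$. Hence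
$$
|D_r|\ge|a_j|-\frac Cn\ge\frac{|a_j|}2\qquad(1\le r\le n,\ n\ge n_0). \tag{14.2}
$$
This also shows $\chi(n)\ne\chi(m)$ for $0\le m<n$, $n\ge n_0$, the fact used in Section 2.

**Step 4: the fixed point equation.** Since $\sum_{i\le j}q_{i,i}n^{i-j}E_i(0)=n^{-j}\chi(n)$, the constants cancel, and the equation in $A_n$ becomes
$$
H=\mathcal F(H):=-\mathcal D^{-1}\left[\sum_{i\le j}q_{i,i}n^{i-j}N_i(H)+\sum_{s\ge1}c_{i,k}\tau^sE_i(H)\right],\qquad H\in\tau A_n. \tag{14.3}
$$
A term of $N_i(H)$ contains at least two factors from $\tau A_n$, and $\tau^sE_i(H)$ with $s\ge1$ shifts degrees. So the $\tau^r$-coefficient of $\mathcal F(H)$ depends only on the coefficients of $H$ of index less than $r$, and (14.3) has exactly one solution in $\tau A_n$.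

**Step 5: norm estimates.** For $0<\varrho\le1$ put $\left\|\sum_{r\le n}h_r\tau^r\right\|=\sum_{r\le n}|h_r|\varrho^r$ on $A_n$. This norm is submultiplicative, and $\theta/n$ multiplies $\tau^r$ by $-r/n$, so it has norm at most $1$ on $A_n$. For $n\ge\ell$ the operators $1-\frac mn+\frac\theta n$ with $0\le m<\ell$ have norm at most $2$. Multiplying out, $E_i(H)$ is a sum of $2^i$ words in such operators and multiplications by $H$. Replacing $H$ by $H'$ one factor at a time in each word gives, for $\|H\|,\|H'\|\le1$ and with $C$ depending only on $\ell$,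
$$
\|E_i(H)\|\le C,\quad\|E_i(H)-E_i(H')\|\le C\|H-H'\|,\quad\|N_i(H)-N_i(H')\|\le C(\|H\|+\|H'\|)\|H-H'\| .
$$
In the last one every word of $N_i$ has at least two factors, so one factor besides $H-H'$ remains. With $H'=0$ it gives $\|N_i(H)\|\le C\|H\|^2$. Since $\|\mathcal D^{-1}\|\le2/|a_j|$, $n^{i-j}\le1$ for $i\le j$, and $\|\tau^s\|\le\varrho$ for $s\ge1$, there is $C_1$ independent of $n\ge n_0$ (where now also $n_0\ge\ell$) and of $\varrho$ with
$$
\|\mathcal F(H)\|\le C_1(\|H\|^2+\varrho),\qquad\|\mathcal F(H)-\mathcal F(H')\|\le C_1(\|H\|+\|H'\|+\varrho)\|H-H'\| .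
$$

**Step 6: all power sums up to $r=n$ are bounded.** Fix $\varrho\in(0,1]$ with $2C_1\varrho\le1$, $4C_1^2\varrho\le1$, $C_1(4C_1+1)\varrho\le\frac12$. On the ball $\|H\|\le2C_1\varrho$ of $\tau A_n$ we have $\|\mathcal F(H)\|\le C_1(4C_1^2\varrho^2+\varrho)\le2C_1\varrho$, and $\mathcal F$ has Lipschitz constant at most $C_1(4C_1+1)\varrho\le\frac12$. So $\mathcal F$ has a fixed point in this ball. By the uniqueness in Step 4 it is our $H$ modulo $\tau^{n+1}$, and therefore
$$
\sum_{r=1}^n|\mu_r^{(n)}|\varrho^r\le1\qquad(n\ge n_0). \tag{14.4}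
$$

**Step 7: from power sums to the largest root.** Let $F(\tau)=P/x^n=\prod_\nu(1-x_\nu\tau)$, a polynomial of degree at most $n$, and $E(\tau)=\exp\left(-n\sum_{r\le n}\mu_r^{(n)}\tau^r/r\right)$. Since $\log F=-n\sum_{r\ge1}\mu_r^{(n)}\tau^r/r$, we have $F\equiv E$ modulo $\tau^{n+1}$, so $F$ is the Taylor polynomial of $E$ of order $n$. By (14.4), $e^{-n}\le|E|\le e^n$ on $|\tau|\le\varrho$, so the Taylor coefficients of $E$ satisfy $|e_r|\le e^n\varrho^{-r}$. For $|\tau|\le e^{-3}\varrho$,
$$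
|E-F|\le e^n\sum_{r>n}e^{-3r}=\frac{e^{-2n-3}}{1-e^{-3}}<e^{-n}\le|E| ,
$$
so $F(\tau)\ne0$. A nonzero root $x_\nu$ gives the zero $\tau=1/x_\nu$ of $F$, hence $|x_\nu|<e^3/\varrho$. So $r_n^T\le(e^3/\varrho)n^d$ for $n\ge n_0$, and $\limsup r_n^T/n^d<\infty$.

**Step 8: convergence of the power sums and the lower bound.** Fix $r$ and let $n\to\infty$ in the recursion (14.3). We have $D_r\to ja_j$; $m/n\to0$; $\theta/n\to0$ on each fixed power of $\tau$; $q_{i,i}n^{i-j}\to0$ for $i<j$. By Step 1, $c_{i,k}\to0$ unless equality holds there, and in the equality cases $c_{i,k}=q_{i,k}$; for $s\ge1$ these are $i\in I$, $k=\deg Q_i$, with $q_{i,k}=a_i$ and $s=s_i$. In the limit $N_j(H)$ becomes $(1+H)^j-1-jH$ and $E_i(H)$ becomes $(1+H)^i$. By induction on $r$, $\mu_r^{(n)}$ converges, and the limits are the coefficients of the unique solution with $H(0)=0$ of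
$$
ja_jH+a_j\left[(1+H)^j-1-jH\right]+\sum_{i\in I}a_i\tau^{s_i}(1+H)^i=0,
$$
which is (2.2). Hence $\mu_r^{(n)}\to\mu_r^\infty$.

For $i\in I$ we have $i-j=ds_i$, so distinct $i\in I$ have distinct $s_i$. Let $i_0\in I$ have the smallest $s_i$. Comparing lowest-order coefficients in (2.2), $\mu_r^\infty=0$ for $r<s_{i_0}$ and $\mu_{s_{i_0}}^\infty=-a_{i_0}/(ja_j)\ne0$. Finally $|\mu_r^{(n)}|\le(r_n^T/n^d)^r$ gives $\liminf r_n^T/n^d\ge|\mu_r^\infty|^{1/r}$ for every $r$, so
$$
\liminf_{n\to\infty}\frac{r_n^T}{n^d}\ge\sup_r|\mu_r^\infty|^{1/r}>0 . \qquad\blacksquare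
$$

**Check on the operators of Section 3.** For $z\frac d{dz}-\frac{d^2}{dz^2}$ equation (2.2) is $c=1+\tau^2c^2$ with $c=1+H$. So $\mu_{2r}^\infty$ is the Catalan number $C_r=\frac1{r+1}\binom{2r}r$. Since $C_r\le4^r$ and $C_r^{1/r}\to4$, the lower bound is $\sup_rC_r^{1/(2r)}=2$. For $z\left(\frac d{dz}+\frac{d^2}{dz^2}\right)$ it is $c=1-\tau c^2$, so $\mu_r^\infty=(-1)^rC_r$ and the lower bound is $4$. In both cases the bound equals the limit computed by hand in Section 3. By Theorem 1 the ratio $r_n^T/n^{d_T}$ need not converge in general.
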